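# MV-algebras with more than continuum many generators and locally matricial semigroups

## 1. Counting with finite partial bijections: a plausible "yes"

Can every MV-algebra be obtained by classifying the elements of a semigroup that is glued together from finite partial bijections? The answer one would first guess is yes: an MV-algebra is a bounded world of quantities that can be added as long as the sum does not exceed the total, and that is how cardinalities of subsets of a finite set behave. The small cases that we test in this section all support the guess. The guess is nevertheless false, and the rest of the lecture proves that it is false.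

### 1.1. The words in the question

An inverse semigroup is a semigroup in which each $x$ has a unique $x^{-1}$ with $xx^{-1}x=x$ and $x^{-1}xx^{-1}=x^{-1}$. Its idempotents commute. We write $\mathbf d(x)=x^{-1}x$ (the domain of $x$) and $\mathbf r(x)=xx^{-1}$ (the range of $x$). The natural order is $x\le y$ iff $x=yp$ for some idempotent $p$. The standard example is the symmetric inverse monoid $\mathfrak I(E)$ of all partial bijections of a set $E$, where idempotents are the identities of subsets, and $\le$ is restriction. Green's relation $\mathcal D$ takes the following form: $x\mathrel{\mathcal D}y$ iff there is $s$ with $\mathbf d(s)=\mathbf d(x)$ and $\mathbf r(s)=\mathbf d(y)$. In particular $x\mathrel{\mathcal D}\mathbf d(x)\mathrel{\mathcal D}\mathbf r(x)$.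

**Definition (Boolean inverse semigroup).** An inverse semigroup $S$ with zero is a Boolean inverse semigroup if its idempotents form a generalized Boolean algebra under the natural order (a distributive lattice with zero and with relative complements $p\setminus q$), and if any two orthogonal elements $x,y$, meaning $x^{-1}y=xy^{-1}=0$, have a join in $S$, written $x\oplus y$. A Boolean inverse monoid is one with an identity. A homomorphism is additive if it preserves $0$ and the joins $x\oplus y$ of orthogonal pairs.

In $\mathfrak I(E)$ two partial bijections are orthogonal when they have disjoint domains and disjoint ranges, and $x\oplus y$ is their union. If $p,q$ are orthogonal idempotents of $S$, their join in $S$ lies below the idempotent $p\vee q$, hence is an idempotent, hence equals $p\vee q$. So for idempotents $\oplus$ is the disjoint join.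

**Definition (type monoid).** For a Boolean inverse semigroup $S$ put $\operatorname{Int}S=S/\mathcal D$. It is a partial commutative monoid: $[x]+[y]$ is defined if there are orthogonal $x'\in[x]$, $y'\in[y]$, and then $[x]+[y]=[x'\oplus y']$.

**Definition (Foulis monoid).** An inverse monoid is factorizable if each of its elements lies below a unit. A Foulis monoid is a factorizable Boolean inverse monoid. In a Foulis monoid $\mathcal D=\mathcal J$, so $\operatorname{Int}S$ is identified with the poset $S/\mathcal J$ of principal ideals.

**Definition (matricial, locally matricial).** A Boolean inverse semigroup is matricial if it is isomorphic to a finite direct product of monoids $\mathfrak I(E_v)$ with $E_v$ finite. It is locally matricial if it is the directed union of matricial additive Boolean inverse subsemigroups; "additive" means that the inclusion maps are additive, so orthogonal joins in each piece are computed as in $S$. Equivalently, it is a directed colimit of matricial Boolean inverse semigroups and additive homomorphisms.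

By Mundici's theorem, every MV-algebra is isomorphic to an interval $[0,\mathbf u]$ of an Abelian lattice-ordered group with order-unit $\mathbf u$. We regard it as a partial commutative monoid: $a+b$ is defined iff $a+b\le\mathbf u$.

The question, taken from "Refinement Monoids, Equidecomposability Types" (https://hal.archives-ouvertes.fr/hal-01197354/file/TypeMon.pdf), is this: is every MV-algebra $A$, of arbitrary cardinality, isomorphic to $\operatorname{Int}S$ for some locally matricial Foulis monoid $S$?

One part of the requirement is free. If $S$ is a locally matricial monoid and $x\in S$, then $x$ and $1$ lie in a matricial piece $T\cong\prod_v\mathfrak I(E_v)$, and $1$ is the identity of $T$. Each component of $x$ is a partial bijection of a finite set, so it extends to a permutation. Hence $x$ lies below a unit of $T$, which is a unit of $S$. So every locally matricial Boolean inverse monoid is a Foulis monoid.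

### 1.2. Four tests

**Finite chains.** Let $S=\mathfrak I(E)$ with $\operatorname{card}E=n$. Two elements are $\mathcal D$-equivalent iff they have the same rank, and ranks $a,b$ have orthogonal representatives iff $a+b\le n$. So $\operatorname{Int}S$ is the interval $[0,n]$ of $\mathbb Z$. Finite products of such $S$ give finite products of chains.

**Boolean algebras of any size.** A Boolean algebra $B$ with multiplication $\wedge$ is a Boolean inverse monoid with $x^{-1}=x$. Here $\mathcal D$ is equality, and $\operatorname{Int}B$ is $B$ with the disjoint join as partial sum. If $X$ is the Stone space of $B$, then $B$ is the interval $[0,1]$ of the group of continuous functions $X\to\mathbb Z$, and two indicator functions have sum at most $1$ iff the sets are disjoint. So $\operatorname{Int}B$ is $B$ viewed as an MV-algebra. Finally $B$ is the directed union of its finite subalgebras, each isomorphic to a power of $\{0,1\}=\mathfrak I(\{*\})$. So large cardinality alone is no obstacle.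

**The rational interval.** Let $E_1$ be a one-point set and $E_{n+1}=E_n\times\{0,\dots,n\}$, so $\operatorname{card}E_n=n!$, and embed $\mathfrak I(E_n)$ in $\mathfrak I(E_{n+1})$ by $x\mapsto x\times\mathrm{id}$. These embeddings preserve zero, identity and orthogonal joins. In the union $S$, two elements are $\mathcal D$-equivalent iff they have the same rank in a common $\mathfrak I(E_n)$, that is, the same normalized rank $\operatorname{rank}/n!$. So $\operatorname{Int}S=\mathbb Q\cap[0,1]$.

**An MV-algebra with infinitesimals.** Let $S$ consist of the partial bijections $x$ of $\mathbb N$ for which there is $m$ such that $x$ maps the part of its domain in $[0,m)$ into $[0,m)$ and is, on $[m,\infty)$, either the identity or nowhere defined. For fixed $m$ these form $T_m\cong\mathfrak I(\{0,\dots,m-1\})\times\mathfrak I(\{*\})$, with joins given by unions, and $T_m\subseteq T_{m+1}$. Elements of finite rank $n$ form one class, which we call $(0,n)$. The elements containing a tail of the identity and with $n$ points missing from the domain (equivalently from the range) form one class, which we call $(1,-n)$. Two cofinite sets always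 meet, and a set of size $a$ fits into the complement of a set of class $(1,-n)$ iff $a\le n$. This is exactly the interval $[0,(1,0)]$ of $\mathbb Z\times\mathbb Z$ with the lexicographic order.

Beyond hand tests, the following is known.

(i) (Lawson–Scott) Every countable MV-algebra is isomorphic to $\operatorname{Int}S$ for some Foulis monoid $S$.

(ii) (Wehrung) Every MV-algebra $A$ is isomorphic to $\operatorname{Int}S$ (thus to $S/\mathcal J$) for some Foulis monoid $S$. Moreover, if $\operatorname{card}A\le\aleph_1$, then $S$ may be taken locally matricial.

### 1.3. Pasting countable pieces, and where it stops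

A sensible attempt at a general "yes" is to write $A$ as the directed union of its countable subalgebras $A_J$, take locally matricial $S_J$ with $\operatorname{Int}S_J\cong A_J$ from (ii), and try to form a colimit of the $S_J$. For this one needs additive homomorphisms $S_J\to S_{J'}$ that induce the inclusions $A_J\subseteq A_{J'}$ and that compose correctly along $J\subseteq J'\subseteq J''$. This is where the attempt stops: (ii) produces the $S_J$ one at a time, and it controls $\mathcal D$-classes, while the composition condition is about elements. An idempotent of a given class can be chosen in many ways, and so can an element witnessing that two idempotents have the same class; the choices for different indices must fit together.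

How well must they fit? The proof rests on one observation. In a locally matricial $S$, any two elements $x,y$ have a well-defined place where they differ, and this place has a class in $A$. If $A$ consists of continuous functions, then the size of the disagreement of $x$ and $y$ is a continuous function. If there are more than continuum many choices, then uncountably many of them have all their disagreements given by one and the same formula. We shall see that such uniform choices must be nearly rigid, and that too many partial bijections with disjoint ranges do not fit into a rigid picture.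

## 2. Piecewise affine functions with integer coefficients

For a set $I$ let $\mathcal G_I$ be the set of continuous functions $f:[0,1]^I\to\mathbb R$ that depend on finitely many coordinates and for which there are finitely many affine functions $f_1,\dots,f_m$ of finitely many coordinates, with integer coefficients and integer constant terms, such that $f(z)\in\{f_1(z),\dots,f_m(z)\}$ for all $z$. We call such affine functions forms. If $f$ has list $(f_a)$ and $f'$ has list $(f'_b)$, then $f\pm f'$ has list $(f_a\pm f'_b)$, and $f\vee f'$, $f\wedge f'$ have the union of the two lists. So $\mathcal G_I$ is an Abelian lattice-ordered group under pointwise operations. Its elements are bounded, so the constant $1$ is an order-unit. Let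
$$A_I=[0,1]\subset\mathcal G_I ,$$
an MV-algebra, in which $f+g$ is defined iff $f+g\le1$ pointwise. By McNaughton's theorem it is the free MV-algebra on $I$, with the coordinate functions $x_i$ as generators; freeness is not used below. Write $M_r=A_{\{1,\dots,r\}}$. For instance $s\wedge(1-s)$ is in $M_1$, and $s/2$ is not, by (P5) below.

**The set $M_r$ is countable, and $\operatorname{card}A_I=\operatorname{card}I$ for infinite $I$.** There are countably many finite lists of forms. For a fixed list, the hyperplanes $\{f_a=f_b\}$ with $f_a\ne f_b$ cut the cube into finitely many convex cells with dense union. On each cell the relatively closed sets $\{w=f_a\}$ are disjoint and cover, so by connectedness $w$ equals one form there. So each list serves only finitely many $w$. Hence $M_r$ is countable; and an element of $A_I$ is given by a finite tuple of indices and an element of some $M_r$.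

**Theorem 1.** If $\operatorname{card}I>2^{\aleph_0}$, there is no locally matricial Boolean inverse semigroup $S$ with $\operatorname{Int}S\cong A_I$. In particular there is no such Foulis monoid.

**Theorem 2.** Let $\mathfrak m$ be the least cardinality of an MV-algebra that is not of the form $\operatorname{Int}S$ with $S$ a locally matricial Foulis monoid. Then $\aleph_2\le\mathfrak m\le(2^{\aleph_0})^+$, and every cardinal $\lambda>2^{\aleph_0}$ is the cardinality of such an MV-algebra. Hence under CH, $\mathfrak m=\aleph_2$, and the bound $\aleph_1$ in (ii) cannot be improved in ZFC (if ZFC is consistent).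

**Corollary 3.** If $\operatorname{card}I>2^{\aleph_0}$, no locally matricial Boolean inverse semigroup $S$ satisfies $\operatorname{Int}S\cong\mathcal G_I^+$.

So the guess of Section 1 is disproved, by every free MV-algebra on more than $2^{\aleph_0}$ generators. Sections 3 to 11 prove Theorem 1; Section 12 deduces the other two statements.

We shall use five facts about $w\in M_r$ with list of forms $f_1,\dots,f_m$. Neighborhoods and balls are relative to $[0,1]^r$; balls are convex.

* (P1) *$w$ is piecewise affine with finitely many breaks on each segment, and Lipschitz for $\|\cdot\|_1$.* On a segment, two forms with distinct restrictions agree in at most one point. Remove these finitely many points. On each remaining interval the closed sets $\{w=f_a\}$ (with equal restrictions identified) are disjoint and cover, so $w$ is one form there. A form whose coordinate coefficients have absolute value at most $K$ changes along a segment by at most $K$ times the $\|\cdot\|_1$-length; adding over the pieces shows that the maximal absolute value of the coordinate coefficients of the forms is a Lipschitz constant.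
* (P2) *If $w(p)=0$, then near $p$ the values of $w$ lie among those members of the list that vanish at $p$.* The other members are bounded away from $0$ near $p$, while $w$ is close to $0$.
* (P3) *If $w$ is affine on an open ball, it coincides there with one of the forms whose values it takes there.* Suppose that on the ball $w$ takes only values of certain members of the list. The corresponding finitely many relatively closed sets $\{w=f_a\}$ cover the ball, so one of them has nonempty interior, and two affine functions that agree on a nonempty open set are equal.
* (P4) *Substituting $0$ or $1$ for some coordinates of an element of some $A_J$ again gives a function of the same kind.* Forms become forms.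
* (P5) *If all $z_i\in\frac1n\mathbb Z$, then $w(z)\in\frac1n\mathbb Z$*, for every $w\in A_I$. Every form has this property.

## 3. Measures on finite models, and the class of a disagreement

From now on suppose, for a contradiction, that $\operatorname{card}I>2^{\aleph_0}$, that $S$ is locally matricial, and that an isomorphism $\operatorname{Int}S\cong A_I$ is fixed. Let $|x|\in A_I$ be the image of the class of $x$.

**Step 3.1: basic rules, and the identity of $S$.** This step translates the isomorphism into rules for idempotents. We have $|x|=|\mathbf d(x)|=|\mathbf r(x)|$, and $|p\oplus q|=|p|+|q|$ for orthogonal idempotents; hence $p\le q$ implies $|p|\le|q|$. Also $|p|=0$ iff $p=0$: a partial commutative monoid has only one neutral element, $[0]$ is neutral in $\operatorname{Int}S$, and the class of $0$ is $\{0\}$ because $\mathbf r(s)=0$ forces $s=0$.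

Let $e$ be an idempotent with $|e|=1$ (each class contains an idempotent). For each idempotent $p$ we get $1\ge|p\vee e|=|e|+|p\setminus e|=1+|p\setminus e|$, so $p\setminus e=0$ and $p\le e$. Then $ex=e\,\mathbf r(x)x=x$ and $xe=x$ for all $x$. So $S$ is a monoid with $1=e$, $|1|=1$ and $|1\setminus p|=1-|p|$.

(a) *If $p$ is idempotent and $f\le|p|$ in $A_I$, then some idempotent $q\le p$ has $|q|=f$.* Put $h=|p|-f\in A_I$. Since $f+h=|p|$ is defined in $A_I$, there are orthogonal $x',y'$ with $|x'|=f$, $|y'|=h$ and $x'\oplus y'\mathrel{\mathcal D}p$. Take $s$ with $\mathbf d(s)=\mathbf d(x'\oplus y')$ and $\mathbf r(s)=p$. As $x'\le x'\oplus y'$, we have $\mathbf d(x')\le\mathbf d(s)$, so $s\,\mathbf d(x')$ has domain $\mathbf d(x')$ and range $q=s\,\mathbf d(x')s^{-1}\le p$. Hence $|q|=|\mathbf d(x')|=f$.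

(b) *If $|p|=|q|$ for idempotents $p,q$, there is $x$ with $\mathbf d(x)=p$, $\mathbf r(x)=q$.* Indeed $p\mathrel{\mathcal D}q$.

**Step 3.2: finite models.** This step turns classes into probabilities. Any finite subset of $S$, together with $1$, lies in a matricial additive subsemigroup $T\cong\prod_v\mathfrak I(E_v)$, and $1$ is the identity of $T$. We call $T$ a finite model. Put $E=\bigsqcup_vE_v$. Each $x\in T$ is a partial bijection $\tilde x$ of $E$, whose domain is the subset corresponding to $\mathbf d(x)$. An idempotent $p\in T$ is a subset $\tilde p\subseteq E$. Let $\varepsilon_\iota$ ($\iota\in E$) be the atoms. Products and orthogonal joins in $T$ are those of $S$; if $p'$ is the complement of $p$ in $T$ then $pp'=0$ and $p\oplus p'=1$ in $S$ too. So the Boolean operations on idempotents of $T$ are those of $S$, and $p=\bigoplus_{\iota\in\tilde p}\varepsilon_\iota$ in $S$.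

For $z\in[0,1]^I$ put $\lambda_z(\iota)=|\varepsilon_\iota|(z)\ge0$. The sum over $E$ is $|1|(z)=1$, so $\lambda_z$ is a probability measure on $E$, and
$$|p|(z)=\lambda_z(\tilde p)\qquad\text{for idempotents }p\in T.$$
If $\tilde x\iota$ is defined, then $x\varepsilon_\iota$ has domain $\varepsilon_\iota$ and range $\varepsilon_{\tilde x\iota}$, so $\lambda_z(\iota)=\lambda_z(\tilde x\iota)$: the measure is invariant under every $\tilde x$. Let $E_z=\{\iota:\lambda_z(\iota)>0\}$. By invariance the elements of $T$ restrict to partial bijections of $E_z$. If $z\in(\frac1n\mathbb Z)^I$, then by (P5) every positive mass is at least $\frac1n$, so $\operatorname{card}E_z\le n$.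

**Step 3.3: disagreement.** This step attaches to any $x,y\in S$ a class measuring where they differ. Let $T\ni x,y$ be a finite model, and let $e\in T$ be the idempotent with $\tilde e=\{\iota:\tilde x\iota,\tilde y\iota\text{ are defined and equal}\}$. Then $e\le\mathbf d(x)\mathbf d(y)$ and $xe=ye$. Moreover, *if an idempotent $f\in S$ satisfies $f\le\mathbf d(x)\mathbf d(y)\setminus e$ and $xf=yf$, then $f=0$*. Let $\varepsilon_\iota\le\mathbf d(x)\mathbf d(y)\setminus e$ be an atom of $T$. The range of $xf\varepsilon_\iota=yf\varepsilon_\iota$ lies below $\varepsilon_{\tilde x\iota}$ and below $\varepsilon_{\tilde y\iota}$, which are orthogonal. So $xf\varepsilon_\iota=0$, and since $f\varepsilon_\iota\le\mathbf d(x)$, we get $f\varepsilon_\iota=\mathbf d(xf\varepsilon_\iota)=0$. As $f$ is the join of the $f\varepsilon_\iota$ over these finitely many atoms, $f=0$.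

These properties determine $e$ in $S$. If $e'$ also has them, then $f=e'\setminus e$ satisfies $f\le\mathbf d(x)\mathbf d(y)\setminus e$ and $xf=xe'f=ye'f=yf$, so $f=0$ and $e'\le e$; symmetrically $e\le e'$. So $e$ does not depend on $T$. Put
$$\operatorname{dis}(x,y)=\bigl|(\mathbf d(x)\vee\mathbf d(y))\setminus e\bigr|\in A_I .$$
Then, in every finite model containing $x,y$,
$$\operatorname{dis}(x,y)(z)=\lambda_z\{\iota:\tilde x\iota\ne\tilde y\iota\},\tag{1}$$
where "both undefined" counts as equal. It is symmetric, and for idempotents it is $|p\,\triangle\,q|$.

## 4. Many indices with one color and no parasitic coordinates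

For a pair $i<j$ of indices we shall consider some disagreement functions. Each lies in $A_I$ and so depends on finitely many coordinates, but these may include coordinates other than $i,j$. The next lemma finds uncountably many indices whose pairs all have the same data, with supports that meet the chosen set of indices only in $\{i,j\}$. We use two textbook facts: successor cardinals are regular, and Fodor's lemma (a function $\phi$ on a stationary subset of $\omega_1$ with $\phi(\eta)<\eta$ for all $\eta$ is constant on a stationary set).

**Lemma A.** Let $\kappa=(2^{\aleph_0})^+$. For all $i<j<\kappa$ let $c(i,j)$ be an element of a fixed countable set, and let $s(i,j)$ be a finite subset of $\kappa$ containing $i,j$. There is an uncountable $H\subseteq\kappa$ such that $c$ is constant on $[H]^2$ and $s(i,j)\cap H=\{i,j\}$ for all $i<j$ in $H$.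

*Proof.* We may assume that $c$ has values in $\omega$.

**Step 1: a reflecting ordinal $\delta$.** Consider quadruples $(X,p,\varrho,\beta)$ with $\beta<\kappa$, $X\subseteq\beta$ countable, $p:X\to\omega$ and $\varrho:X\to[\beta]^{<\omega}$. Say that $\gamma$ realizes it if $\beta\le\gamma<\kappa$ and $c(x,\gamma)=p(x)$, $s(x,\gamma)\cap\beta=\varrho(x)$ for all $x\in X$. Let $\delta_0<\kappa$. Since $\operatorname{card}\delta_0\le2^{\aleph_0}$ and $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$, at most $2^{\aleph_0}$ quadruples have $\beta<\delta_0$. As $\kappa$ is regular, there is $\delta_0^*$ with $\delta_0<\delta_0^*<\kappa$ such that each of them that is realized is realized below $\delta_0^*$. Iterating $\omega_1$ times, with suprema at limits, and taking the supremum, we get $\delta<\kappa$ of cofinality $\omega_1$ such that every realized quadruple with $\beta<\delta$ is realized by some $\gamma<\delta$.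

**Step 2: imitating $\delta$ from below.** We construct $i_\xi<\delta$ for $\xi<\omega_1$. Let $R_\eta=s(i_\eta,\delta)\cap\delta$, a finite set. At stage $\xi$ choose $\beta_\xi<\delta$ larger than all $i_\eta$ and all elements of $R_\eta$ ($\eta<\xi$), and all elements of $s(i_\eta,i_\zeta)\cap\delta$ ($\eta<\zeta<\xi$); these are countably many ordinals below $\delta$, and $\delta$ has cofinality $\omega_1$. The quadruple with $X=\{i_\eta:\eta<\xi\}$, $p(i_\eta)=c(i_\eta,\delta)$, $\varrho(i_\eta)=R_\eta$, $\beta=\beta_\xi$ is realized by $\delta$, because $s(i_\eta,\delta)\cap\beta_\xi=R_\eta$. Hence it is realized by some $i_\xi$ with $\beta_\xi\le i_\xi<\delta$. So for $\eta<\xi$: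
$$i_\eta<\beta_\xi\le i_\xi,\qquad c(i_\eta,i_\xi)=c(i_\eta,\delta),\qquad s(i_\eta,i_\xi)\cap\beta_\xi=R_\eta .$$

**Step 3: unwanted elements come from the past.** Let $\eta<\xi$ and $i_\zeta\in s(i_\eta,i_\xi)$ with $\zeta\notin\{\eta,\xi\}$. If $\zeta>\xi$, then $i_\zeta\ge\beta_\zeta$ exceeds all elements of $s(i_\eta,i_\xi)\cap\delta$, which is impossible. So $\zeta<\xi$, hence $i_\zeta<\beta_\xi$ and $i_\zeta\in R_\eta$. If $\zeta>\eta$, then $i_\zeta\ge\beta_\zeta$ exceeds all elements of $R_\eta$, which is impossible. So $\zeta$ belongs to the finite set $\phi(\eta)=\{\zeta<\eta:i_\zeta\in R_\eta\}$.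

**Step 4: pressing down.** On limit ordinals $\eta<\omega_1$ the function $\eta\mapsto\sup\{\zeta+1:\zeta\in\phi(\eta)\}$ has values below $\eta$. By Fodor's lemma there are $\rho<\omega_1$ and a stationary set $D$ with $\phi(\eta)\subseteq\rho$ for $\eta\in D$. Choose an uncountable $D'\subseteq D\setminus\rho$ on which $c(i_\eta,\delta)$ is constant, and let $H=\{i_\eta:\eta\in D'\}$. Then $c$ is constant on $[H]^2$. If $\eta<\xi$ and $\zeta$ are in $D'$ with $i_\zeta\in s(i_\eta,i_\xi)$ and $\zeta\notin\{\eta,\xi\}$, then $\zeta\in\phi(\eta)\subseteq\rho$ by Step 3, while $\zeta\ge\rho$: a contradiction. $\square$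

## 5. Idempotents and partial bijections that depend only on a position

Let $\kappa=(2^{\aleph_0})^+$; renaming indices, we may assume $\kappa\subseteq I$.

**Step 5.1: the data.** We choose the elements of $S$ whose disagreements will be studied. For $i<\kappa$ fix, by (a) with $p=1$, an idempotent $e_i$ with $|e_i|=x_i$. For $b\ge2$ let
$$h_b(s)=\bigl(s\wedge(1-(b-1)s)\bigr)\vee0\ \in M_1 .$$
For example $h_2(s)=s\wedge(1-s)$. The function $h_b$ is positive on $(0,\frac1{b-1})$. Moreover $b\,h_b\le1$: where $h_b(s)>0$, we have $(b-1)h_b(s)+h_b(s)\le(b-1)s+1-(b-1)s=1$.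

For $i<\kappa$ choose orthogonal idempotents $A^b_{0,i},\dots,A^b_{b-1,i}$ of class $h_b(x_i)$, one after the other: when $c\le b-1$ of them are chosen, the complement of their join has class $1-c\,h_b(x_i)\ge h_b(x_i)$, so (a) gives the next one inside it. By (b) there are $\theta^b_{c,i}$ with domain $A^b_{0,i}$ and range $A^b_{c,i}$, for $1\le c\le b-1$. So $A^b_{0,i}$ comes with $b-1$ disjoint copies of itself.

**Step 5.2: coloring pairs.** We prepare the use of Lemma A. For $w\in A_I$ and $i<j$ let $\overline w_{ij}\in M_2$ be $\overline w_{ij}(s,t)=w(z)$, where $z_i=s$, $z_j=t$ and all other coordinates are $0$; see (P4). For $g\in M_2$ let $K(g)\ge1$ be the least integer that is a Lipschitz constant of $g$ for $\|\cdot\|_1$, and let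
$$b(g)=K(g)^3(K(g)+1)+2 .$$
Color the pair $i<j$ by $g:=\overline{\operatorname{dis}(e_i,e_j)}_{ij}$ together with, for $b=b(g)$, the functions $\overline{\operatorname{dis}(\theta^b_{c,i},\theta^b_{c,j})}_{ij}$, $1\le c<b$. The number $b$ of copies is thus allowed to depend on the Lipschitz constant of $g$; this will be essential, and it is why we made the choices of Step 5.1 for all $b$. As $M_2$ is countable, there are countably many colors. Let $s(i,j)$ consist of $i,j$ and the elements of $\kappa$ in chosen finite sets of coordinates on which these disagreement functions depend.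

Lemma A gives an uncountable $H\subseteq\kappa$. For $X\subseteq I$ put $Z_X=\{z\in[0,1]^I:z_h=0\text{ for all }h\notin X\}$. If $i<j$ are in $H$ and $z\in Z_H$, then among the coordinates on which the disagreement functions of the pair depend, only $z_i,z_j$ can be nonzero. So there are fixed $g$, $K=K(g)$, $b=b(g)$ and $D^c\in M_2$ such that for all $i<j$ in $H$ and $z\in Z_H$:
$$|e_i\triangle e_j|(z)=g(z_i,z_j),\qquad\operatorname{dis}(\theta_{c,i},\theta_{c,j})(z)=D^c(z_i,z_j)\quad(1\le c<b).\tag{2}$$
From now on $\theta_{c,i}=\theta^b_{c,i}$ and $A_{c,i}=A^b_{c,i}$.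

**Step 5.3: no disagreement on the diagonal.** *We have $g(t,t)=D^c(t,t)=0$ for all $t$.* First a sample: let $t=\frac12$. Take five indices in $H$, let $z$ be $\frac12$ there and $0$ elsewhere. In a finite model $E_z$ has at most two points, hence at most four subsets, so two of the five idempotents have the same trace on $E_z$, and $g(\frac12,\frac12)=0$.

In general, by continuity, let $t\in[0,1]\cap\frac1n\mathbb Z$. Take $i_1<\dots<i_R$ in $H$, let $z$ be $t$ at these and $0$ elsewhere, and take a finite model containing all $e_{i_a},\theta_{c,i_a}$. Then $\operatorname{card}E_z\le n$. For $R>2^n$ two of the sets $\tilde e_{i_a}\cap E_z$ coincide, so by (1) and (2) $g(t,t)=0$. For $R>(n+1)^n$ two of the partial bijections $\tilde\theta_{c,i_a}|_{E_z}$ coincide, so $D^c(t,t)=0$. Hence, if $L$ is a common Lipschitz constant of the $D^c$,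
$$g(t,t')\le K|t-t'|,\qquad D^c(s,s')\le L|s-s'|.\tag{3}$$

**Step 5.4: coherence.** *If $i\ne j$ in $H$, $z\in Z_H$ and $z_i=z_j$, then in any finite model containing the elements concerned, $\tilde e_i=\tilde e_j$ and $\tilde\theta_{c,i}=\tilde\theta_{c,j}$ on $E_z$; in particular $\tilde A_{0,i}\cap E_z=\tilde A_{0,j}\cap E_z$.* The disagreement sets have $\lambda_z$-measure $0$ by Step 5.3, and points of $E_z$ have positive mass.

So, as seen by $\lambda_z$, the set $\tilde e_i$ and the maps $\tilde\theta_{c,i}$ depend on the index only through the position $z_i$, and by (3) they vary slowly with the position.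

## 6. A model on the unit interval: one partial bijection fits, two do not

Is coherence already contradictory? Let us look for a picture that has all the features found so far. Take the interval $[0,1]$ with Lebesgue measure, and let position $t$ carry the set $e(t)=[0,t)$. Then $|e(t)\triangle e(t')|=|t-t'|$ and $|e(t')\setminus e(t)|=(t'-t)\vee0$, both given by integer forms. So the idempotents alone give no contradiction, and we need the $\theta$'s.

Consider one $\theta$, with $b=2$: position $s$ carries a measure-preserving $\theta_s$ with domain $A_0(s)=[0,h_2(s))$, where $h_2(s)=s\wedge(1-s)$. The quantity to watch is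
$$F(s,t,t',u)=\text{measure of }\{x\in e(t')\setminus e(t):\ x\in A_0(s),\ \theta_s(x)\in e(u)\}.$$
It should lie in $M_4$, and the disagreement of $\theta_s,\theta_{s'}$ should lie in $M_2$ and vanish for $s=s'$. We write $h=h_2(s)$, $h'=h_2(s')$ and take $t\le t'$.

*Translation by $\frac12$.* For $\theta_s(x)=x+\frac12$ we get $F=\bigl((t'\wedge h\wedge(u-\frac12))-t\bigr)\vee0$. At $(s,t,t',u)=(\frac13,0,1,\frac23)$ this is $\frac16\notin\frac13\mathbb Z$, against (P5).

*Translation by $h_2(s)$.* For $\theta_s(x)=x+h$ we get $F=\bigl((t'\wedge h\wedge(u-h))-t\bigr)\vee0$, which is integral. But if $h\ne h'$, then $\theta_s$ and $\theta_{s'}$ differ at every point of the union of their domains, so the disagreement is $h\vee h'$, which does not tend to $0$ as $s'\to s$. This contradicts (3).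

*Reflection.* For $\theta_s(x)=1-x$ the range is $(1-h,1]$, disjoint from $[0,h)$ as $h\le\frac12$. Here $F=\bigl((t'\wedge h)-(t\vee(1-u))\bigr)\vee0$, which is integral, and the disagreement of $\theta_s$ and $\theta_{s'}$ is $|h-h'|$. Everything fits.

So with a single $\theta$ no contradiction can come from these requirements. But look at what the requirements did. Suppose that on some open interval of positions $x$ inside the domain, $\theta(x)=\pm x+\beta$. When $t<x^*<t'$ lie in that interval, where $\theta(x^*)=u$, then $F=x^*-t=u-\beta-t$ for the sign $+$, and $F=t'-x^*=t'-\beta+u$ for the sign $-$. By (P3) $\beta\in\mathbb Z$, so since $x$ and $\theta(x)$ lie in $[0,1]$, either $\theta(x)=x$ or $\theta(x)=1-x$. The first is excluded, because the range of $\theta$ is disjoint from its domain. Consequently two such maps that have this shape on a common interval agree there, and cannot have disjoint ranges: in this picture $b=3$ is impossible.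

This suggests the plan: show that integrality and (3) leave only a bounded number of possible images for a position, and then use more copies than there is room for. In general $\tilde e_i$ is not an interval, and over one position there may be several layers of mass, as many as the Lipschitz constant $K$ allows. So both the number of possible images and the room at each image will be bounded in terms of $K$, and the number $b=K^3(K+1)+2$ is chosen to beat both. The reflection is typical for what survives, and the two translations are typical for what is excluded: the one by $\frac12$ by integrality (Section 9), the one by $h_2(s)$ by the slow variation of $\theta_{c,i}$ with $z_i$ (Section 10).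

## 7. Class functions of several indices given by one formula

The model used functions such as $F(s,t,t',u)$ of positions only. We now produce them in $S$. The functions $|e_{k'}\setminus e_k|$, and still more those with four indices, may depend on further coordinates; coherence lets us remove these.

**Definition (scheme).** A scheme of arity $r$ assigns to each injective $\tau\in H^r$ some $W_\tau\in A_I$ such that, if $\tau,\tau^*$ have disjoint ranges and $z\in Z_H$ satisfies $z_{\tau_a}=z_{\tau^*_a}$ for all $a$, then $W_\tau(z)=W_{\tau^*}(z)$.

For example, $W_{(i)}=|e_i|=x_i$ is a scheme of arity $1$. So is $W_{(i)}=x_m$ for a fixed $m\in H$. The second is not a function of $z_i$ on $Z_H$, but on $Z_{H\setminus\{m\}}$ it is the constant $0$; this is why the lemma below shrinks $H$ a little.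

By coherence, in a finite model containing all elements concerned, the following are schemes, for distinct indices:
$$|e_{k'}\setminus e_k|,\qquad|e_k\wedge A_{0,i}|,\qquad F^c_{ikk'l}=\bigl|(e_{k'}\setminus e_k)\wedge\theta_{c,i}^{-1}e_l\theta_{c,i}\bigr|\quad(1\le c<b).$$
In a finite model, $F^c_{ikk'l}(z)=\lambda_z\{\iota\in\tilde e_{k'}\setminus\tilde e_k:\tilde\theta_{c,i}\iota\text{ is defined and in }\tilde e_l\}$.

**Lemma B.** For every scheme $W$ of arity $r$ there are a cofinite $H'\subseteq H$ and $F\in M_r$ with $W_\tau(z)=F(z_{\tau_1},\dots,z_{\tau_r})$ for all injective $\tau$ in $H'$ and all $z\in Z_{H'}$.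

*Proof.* For injective $\tau$ let $Y_\tau\subseteq H$ be a finite set containing the range of $\tau$ such that $W_\tau|_{Z_H}$ depends only on $z|_{Y_\tau}$. We abbreviate $z_\tau=(z_{\tau_1},\dots,z_{\tau_r})$.

**Step 1: a $\Delta$-system.** This isolates the parasitic coordinates common to many tuples. Take an uncountable family of injective tuples with pairwise disjoint ranges. Each finite set equals $Y_\tau$ for only finitely many members $\tau$, so uncountably many members have distinct $Y_\tau$. The $\Delta$-system lemma (an uncountable family of distinct finite sets has an uncountable subfamily whose members intersect pairwise in one fixed finite set) gives an uncountable subfamily $\mathcal F$ and a finite set $Y$ with $Y_\tau\cap Y_{\tau^*}=Y$ for $\tau\ne\tau^*$ in $\mathcal F$. Discard the finitely many $\tau$ whose range meets $Y$, and let $H'=H\setminus Y$. For $\tau\ne\tau^*$ in $\mathcal F$ the range of $\tau^*$ misses $Y_\tau$, since a common point would lie in $Y_\tau\cap Y_{\tau^*}=Y$.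

**Step 2: one formula on $\mathcal F$.** For $\tau\in\mathcal F$ and $a\in[0,1]^r$ let $G_\tau(a)$ be the value of $W_\tau$ at the point that is $a$ on the range of $\tau$ and $0$ elsewhere. Then $G_\tau\in M_r$ by (P4). Let $\tau\ne\tau^*$ in $\mathcal F$ and $z\in Z_{H'}$. Define $y=z$ on $Y_\tau$, $y_{\tau^*_a}=z_{\tau_a}$, and $y=0$ elsewhere. Then $y\in Z_{H'}$, and
$$W_\tau(z)=W_\tau(y)=W_{\tau^*}(y),$$
first because $y=z$ on $Y_\tau$, then by the definition of a scheme, as $y_{\tau_a}=z_{\tau_a}=y_{\tau^*_a}$. On $Y_{\tau^*}$ the point $y$ is $z_\tau$ on the range of $\tau^*$ and $0$ elsewhere, since $Y_{\tau^*}\cap Y_\tau=Y$ and $z=0$ on $Y$. So $W_\tau(z)=G_{\tau^*}(z_\tau)$. Taking $z$ equal to $0$ off the range of $\tau$ gives $G_\tau=G_{\tau^*}$. Hence there is one $F\in M_r$ with $W_\tau(z)=F(z_\tau)$ for all $\tau\in\mathcal F$ and $z\in Z_{H'}$.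

**Step 3: all tuples.** For an arbitrary injective $\sigma$ in $H'$ and $z\in Z_{H'}$, choose $\tau\in\mathcal F$ with range disjoint from $Y_\sigma$, and let $y$ be $z$ modified by $y_{\tau_a}=z_{\sigma_a}$. Then $y\in Z_{H'}$, and $W_\sigma(z)=W_\sigma(y)=W_\tau(y)=F(y_\tau)=F(z_\sigma)$. $\square$

Intersect the cofinite sets obtained for the finitely many schemes above; the formulas remain valid on the smaller set. We obtain an infinite $H'$ and $P,f\in M_2$, $F^c\in M_4$ such that, for distinct indices in $H'$ and $z\in Z_{H'}$,
$$|e_{k'}\setminus e_k|(z)=P(z_k,z_{k'}),\quad|e_k\wedge A_{0,i}|(z)=f(z_i,z_k),\quad F^c_{ikk'l}(z)=F^c(z_i,z_k,z_{k'},z_l).\tag{4}$$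
From now on all indices are distinct members of $H'$ and all points $z$ lie in $Z_{H'}$. Given finitely many positions, we may always choose distinct indices in $H'$ and a point $z$ that realizes them.

Three consequences will be used. First, $g(t,t')=P(t,t')+P(t',t)$; so $g$ is symmetric and the order of indices is irrelevant. Second, $0\le F^c(s,t,t',u)\le P(t,t')$. Third,
$$|F^c(s,t,t',u)-F^c(s,t,t',u')|\le K|u-u'|.\tag{5}$$
To see (5), take $z_l=u$, $z_{l'}=u'$ in a finite model. The two sets whose measures are compared differ only in points that $\tilde\theta_{c,i}$ maps into $\tilde e_l\triangle\tilde e_{l'}$; by invariance these have measure at most $\lambda_z(\tilde e_l\triangle\tilde e_{l'})=g(u,u')\le K|u-u'|$ by (3).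

## 8. Additivity near an irrational position

In the model of Section 6 the sets $e(t')\setminus e(t)$ add up along $t$. This section shows that the same holds here near each irrational position.

**Step 8.1: the shape of $P$.** Let $t_0\in(0,1)$ be irrational. Then $P(t_0,t_0)\le g(t_0,t_0)=0$. If an integer form $n+\alpha t+\beta t'$ vanishes at $(t_0,t_0)$, then $n+(\alpha+\beta)t_0=0$, so $n=0$, $\alpha=-\beta$, and the form is $\beta(t'-t)$. By (P2), near $(t_0,t_0)$ the continuous function $P/(t'-t)$ takes finitely many integer values on each of the connected sets $\{t<t'\}$, $\{t>t'\}$, so it is constant on each. As $P\ge0$, there are $r>0$ and integers $k^\pm\ge0$ such that on $(t_0-r,t_0+r)^2\subseteq[0,1]^2$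
$$P(t,t')=k^+(t'-t)\ \text{ if }t\le t',\qquad P(t,t')=k^-(t-t')\ \text{ if }t\ge t'.\tag{6}$$
Also $k^++k^-\le K$, since $g(t,t')=P(t,t')+P(t',t)=(k^++k^-)(t'-t)$ for $t\le t'$, and by (3). All of $r,k^\pm$ depend on $t_0$.

**Lemma D.** If $t_0-r<z_{k_0}\le\dots\le z_{k_N}<t_0+r$ (or the reverse monotonicity), then, in a finite model and on $E_z$, the sets $\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}$ ($1\le q\le N$) are pairwise disjoint with union $\tilde e_{k_N}\setminus\tilde e_{k_0}$, and the sets $\tilde e_{k_{q-1}}\setminus\tilde e_{k_q}$ are pairwise disjoint with union $\tilde e_{k_0}\setminus\tilde e_{k_N}$.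

*Proof.* A point of $\tilde e_{k_N}\setminus\tilde e_{k_0}$ enters at some step, so this set is contained in the union of the sets $\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}$. By (6) its measure, $k^+(z_{k_N}-z_{k_0})$ (or $k^-(z_{k_0}-z_{k_N})$ for reverse monotonicity), equals the sum of their measures. So the sets overlap in measure zero, and their union exceeds $\tilde e_{k_N}\setminus\tilde e_{k_0}$ by measure zero. Points of $E_z$ have positive mass, so on $E_z$ the claim holds exactly. The second claim is proved in the same way, with $k^+$ and $k^-$ exchanged. $\square$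

Consequently, for $t\le t'\le t''$ in $(t_0-r,t_0+r)$ and all $s,u$,
$$F^c(s,t,t'',u)=F^c(s,t,t',u)+F^c(s,t',t'',u).\tag{7}$$

**Step 8.2: choice of $s_0$ and $t_0$.** We choose positions at which there are no accidental rational relations, and at which $A_0$ is really met. Take $s_0\in(0,\frac1{b-1})$ irrational, so $h_b(s_0)>0$. The function $t\mapsto f(s_0,t)$ is continuous and piecewise affine by (P1). We have $f(s_0,0)=0$, as $|e_k|(z)=0$ when $z_k=0$. When $z_k=1$ we have $|e_k|(z)=1$, so $\tilde e_k\supseteq E_z$; hence $f(s_0,1)=h_b(s_0)>0$. So there is an open interval on which $f(s_0,\cdot)$ is affine with positive slope. Pick $t_0$ in it such that $1,s_0,t_0$ are linearly independent over $\mathbb Q$; this excludes only countably many $t_0$. Let $r,k^\pm$ be as in Step 8.1 for this $t_0$. The choice of $s_0,t_0$ does not involve $c$.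

## 9. Jumps of $F^c$ along a line and their integrality

Fix $c\in\{1,\dots,b-1\}$ and write $F=F^c$ and $v_u=(s_0,t_0,t_0,u)$. In the reflection model, for $t<t'$ close to $t_0$ the quotient $F/(t'-t)$ is $0$ for $u<1-t_0$ and $1$ for $u>1-t_0$ (provided $t_0<h_2(s_0)$): it jumps at the image of $t_0$. We now find such a jump in general.

**Step 9.1: slopes along the line.** Here we define a step function $n(u)$. We have $0\le F(v_u)\le P(t_0,t_0)=0$. Suppose that a form $n+\sigma s+\tau t+\tau't'+\upsilon u$ of the list of $F$ vanishes at $v_u$ and $\upsilon=0$. Then $n+\sigma s_0+(\tau+\tau')t_0=0$, so $n=\sigma=\tau+\tau'=0$ and the form is $\tau'(t'-t)$. Let $U$ be the set of $u\in[0,1]$ such that some form of the list with $\upsilon\ne0$ vanishes at $v_u$; each form contributes at most one $u$, so $U$ is finite. For $u\in[0,1]\setminus U$, (P2) shows that near $v_u$ the values of $F$ lie among finitely many $\tau'(t'-t)$. On the part $\{t<t'\}$ of a convex neighborhood, which is connected, $F/(t'-t)$ is therefore a constant integer $n(u)$: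
$$F=n(u)(t'-t)\quad\text{near }v_u,\ t\le t';\qquad0\le n(u)\le k^+ .\tag{8}$$
The bounds come from $0\le F\le P$ and (6). The function $n$ is locally constant on $[0,1]\setminus U$, since the neighborhood of $v_u$ contains $v_{u'}$ for $u'$ near $u$.

**Step 9.2: the two ends.** At $u=0$: $F(\cdot,\cdot,\cdot,0)=0$, as $|e_l|(z)=0$ when $z_l=0$. At $u=1$: $\tilde e_l\supseteq E_z$ when $z_l=1$, so $F(s,t,t',1)=|(e_{k'}\setminus e_k)\wedge A_{0,i}|(z)$. This function of $(s,t,t')$ vanishes at $(s_0,t_0,t_0)$, and as before the forms in $s,t,t'$ vanishing there are multiples of $t'-t$. So $F(s,t,t',1)=n_1(t'-t)$ near $(s_0,t_0,t_0)$ for $t\le t'$, with $n_1\in\mathbb Z$. Now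
$$F(s_0,t,t',1)\ge\lambda_z(\tilde e_{k'}\cap\tilde A_{0,i})-\lambda_z(\tilde e_k\cap\tilde A_{0,i})=f(s_0,t')-f(s_0,t)>0$$
for $t<t'$ near $t_0$, by the choice of $t_0$. Hence $n_1\ge1$.

**Step 9.3: two variables suffice near a point of $U$.** Let $u_0\in U$, and let $n_-$, $n_+$ be the values of $n$ just left and just right of $u_0$ (when meaningful). The group of all $(n,\sigma,\hat\tau,\upsilon)\in\mathbb Z^4$ with $n+\sigma s_0+\hat\tau t_0+\upsilon u_0=0$ projects injectively to $\upsilon$ by independence of $1,s_0,t_0$, and it is nonzero as $u_0\in U$. So it is generated by one element $(n_0,\sigma_0,\tau_0,\upsilon_0)$ with $\upsilon_0>0$. Put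
$$h(s,t,u)=n_0+\sigma_0s+\tau_0t+\upsilon_0u,$$
so $h(s_0,t_0,u_0)=0$. If a form $n+\sigma s+\tau t+\tau't'+\upsilon u$ vanishes at $v_{u_0}$, then $(n,\sigma,\tau+\tau',\upsilon)$ is $j$ times the generator for some $j\in\mathbb Z$, so the form equals $jh+\tau'(t'-t)$. By (P2), in a ball $B$ around $v_{u_0}$ the values of $F$ lie among finitely many forms $jh+\tau'(t'-t)$ with $j,\tau'\in\mathbb Z$. On each slice of $B$ with $h$ and $t'-t$ fixed, which is convex, $F$ is continuous with finitely many values, hence constant. So
$$F=\Phi(h,t'-t)\quad\text{on }B$$
for some function $\Phi$. At the point $(s_0,t_0,t_0+\delta,u_0+y/\upsilon_0)$ we have $h=y$. For $0<|y|$ small (and of admissible sign if $u_0\in\{0,1\}$) its last coordinate is not in $U$, so by (8)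
$$\Phi(y,\delta)=n_{\operatorname{sgn}y}\,\delta\quad\text{for all sufficiently small }\delta\ge0\ (\text{depending on }y).\tag{9}$$
If $u_0=0$ the generator is $(0,0,0,1)$ and $h=u$; if $u_0=1$ it is $(-1,0,0,1)$ and $h=u-1$. So in these cases $h$ only takes values of admissible sign.

**Step 9.4: no jump if $\tau_0=0$.** Suppose that $\tau_0=0$, so that $h$ does not depend on $t$. Choose $w>0$ such that for all small $y$ of admissible sign the points $(s_0,t_0+a,t_0+a',u_0+y/\upsilon_0)$ with $0\le a\le a'\le w$ lie in $B$, and $w<r$. At all these points $h=y$. By (7), applied to $t_0\le t_0+\delta\le t_0+\delta+\delta'$,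
$$\Phi(y,\delta+\delta')=\Phi(y,\delta)+\Phi(y,\delta')\qquad(\delta,\delta'\ge0,\ \delta+\delta'\le w).$$
So $\Phi(y,\delta)=m\,\Phi(y,\delta/m)=n_{\operatorname{sgn}y}\delta$ for large $m$, by (9); that is, (9) holds for all $\delta\in[0,w]$, with $w$ independent of $y$. Let $y\to0$ with $\delta>0$ fixed. By continuity $\Phi(y,\delta)\to F(s_0,t_0,t_0+\delta,u_0)$. Therefore:

* if $0<u_0<1$, then $n_-=n_+$;
* if $u_0=0$, then $n_+\delta=F(s_0,t_0,t_0+\delta,0)=0$, so $n_+=0$;
* if $u_0=1$, then $n_-\delta=F(s_0,t_0,t_0+\delta,1)=n_1\delta$ for small $\delta$, so $n_-=n_1$.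

**Step 9.5: existence of a jump.** If $\tau_0\ne0$, then $u_0=-(n_0+\sigma_0s_0+\tau_0t_0)/\upsilon_0$ is irrational by independence of $1,s_0,t_0$, so $u_0\in(0,1)$. Thus the points $0$ and $1$, if in $U$, fall under Step 9.4. If $0\notin U$, then $n(0)=0$ by (8) and Step 9.2; if $1\notin U$, then $n(1)=n_1$. So in all cases $n=0$ just right of $0$, and $n=n_1\ge1$ just left of $1$. Since $n$ is locally constant off the finite set $U$, there is $u_0\in U\cap(0,1)$ with $n_-\ne n_+$. By Step 9.4, $\tau_0\ne0$, and $u_0$ is irrational.

Fix such a $u_0=u(c)$, with its $h$, $n_\pm$. Note that $v_{u_0}$ is an interior point of $[0,1]^4$.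

**Step 9.6: an integral formula.** We compute $F$ near $v_{u_0}$. *For $(s,t,t',u)$ in some neighborhood of $v_{u_0}$ and $t\le t'$,*
$$F(s,t,t',u)=\int_t^{t'}n_{\operatorname{sgn}h(s,x,u)}\,dx.\tag{10}$$
Take as neighborhood a small cube inside $B$, with $t,t'$ within the window of (6), and on which $|h(s,x,u)|$ is small enough for (9) whenever it is nonzero. With $(s,t,t',u)$ the cube contains all $(s,x,x',u)$ with $t\le x\le x'\le t'$. Let $\varphi(x)=F(s,t,x,u)$ for $t\le x\le t'$. It is continuous and piecewise affine by (P1), and $0\le\varphi(t)\le P(t,t)=0$. By (7), $\varphi(x+\delta)-\varphi(x)=F(s,x,x+\delta,u)=\Phi(h(s,x,u),\delta)$. So by (9) $\varphi$ has right derivative $n_{\operatorname{sgn}h(s,x,u)}$ at each $x<t'$ with $h(s,x,u)\ne0$. As $\tau_0\ne0$, $h(s,\cdot,u)$ has at most one zero, and (10) follows.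

**Step 9.7: integrality bounds the generator.** Let $\varsigma=\operatorname{sgn}\tau_0$. Inside the neighborhood of (10) consider the open region where the zero
$$x^*=-(n_0+\sigma_0s+\upsilon_0u)/\tau_0$$
of $h(s,\cdot,u)$ satisfies $t<x^*<t'$. It is nonempty: take $s=s_0$, $u=u_0$, for which $x^*=t_0$, and $t=t_0-\delta$, $t'=t_0+\delta$. Since $h(s,x,u)=\tau_0(x-x^*)$, (10) gives in this region
$$F=n_{-\varsigma}(x^*-t)+n_\varsigma(t'-x^*),$$
which is affine, with $|\partial_uF|=|n_+-n_-|\,\upsilon_0/|\tau_0|$. On the other hand, near $v_{u_0}$ the values of $F$ lie among the forms $jh+\tau'(t'-t)$. By (P3), on a ball in the region $F$ coincides with such a form, so $|\partial_uF|=|j|\upsilon_0$ with $j\in\mathbb Z$, and this holds in the whole region because $F$ is one affine function there. Thus $|n_+-n_-|=|j|\,|\tau_0|$, and $|j|\ge1$ since $n_+\ne n_-$. Now $0\le n_\pm\le k^+\le K$, so $|\tau_0|\le|j||\tau_0|\le K$; and $|\partial_uF|\le K$ by (5). Hence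
$$1\le|\tau_0|\le K,\qquad|\partial_uF|=|j|\upsilon_0\ge1,\qquad1\le\upsilon_0\le|j|\upsilon_0\le K.\tag{11}$$

So the jump position satisfies $n_0+\sigma_0s_0+\tau_0t_0+\upsilon_0u_0=0$, with $\tau_0$ and $\upsilon_0$ bounded. Nothing so far bounds $\sigma_0$: in the model, translation by $h_2(s)$ passed the integrality test.

## 10. The jump position does not depend on $s$

**Step 10.1: a grid of positions.** *We claim $\sigma_0=0$.* Suppose that $\sigma_0\ne0$. We compare $\theta_{c,i}$ at position $s_0$ with $\theta_{c,i'}$ at a nearby position: they shift a fine grid differently, so they differ on a large set, against (3). Let $N\ge1$, and let $\delta>0$ be small enough (depending on $N$) that everything below takes place where (10) holds and where Lemma D holds around $t_0$ and around the irrational $u_0$, with the window and constants of Step 8.1 belonging to $u_0$. Put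
$$t_q=t_0+q\delta\ (q\ge-1),\qquad u_p=u_0-\tfrac{\tau_0}{\upsilon_0}p\delta\ (p\ge0),\qquad s_1=s_0+\tfrac{\tau_0}{\sigma_0}\delta .$$
Since $h(s_0,t_0,u_0)=0$,
$$h(s_0,x,u_p)=\tau_0(x-t_0)-\tau_0p\delta=\tau_0(x-t_p),\qquad h(s_1,x,u_p)=\tau_0(x-t_p)+\tau_0\delta=\tau_0(x-t_{p-1}).$$
Take distinct indices $i,i',k_0,\dots,k_N,l_0,\dots,l_N$ in $H'$ and $z\in Z_{H'}$ with $z_i=s_0$, $z_{i'}=s_1$, $z_{k_q}=t_q$, $z_{l_p}=u_p$, and $0$ elsewhere. Take a finite model containing the relevant elements. Write $\theta=\tilde\theta_{c,i}$, $\theta'=\tilde\theta_{c,i'}$ and $X_q=\tilde e_{k_q}\setminus\tilde e_{k_{q-1}}$.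

**Step 10.2: lower bound.** For $1\le q,p\le N$ let
$$V(q,p)=\lambda_z(X_q\cap\theta^{-1}\tilde e_{l_p})-\lambda_z(X_q\cap\theta^{-1}\tilde e_{l_{p-1}})=F(s_0,t_{q-1},t_q,u_p)-F(s_0,t_{q-1},t_q,u_{p-1}),$$
and let $V'(q,p)$ be the same with $\theta',s_1$. By (10) and the formulas for $h$, $F(s_0,t_{q-1},t_q,u_p)$ is $\delta n_{-\varsigma}$ if $q\le p$ and $\delta n_\varsigma$ if $q>p$; and $F(s_1,t_{q-1},t_q,u_p)$ is $\delta n_{-\varsigma}$ if $q\le p-1$ and $\delta n_\varsigma$ if $q\ge p$. Hence $V(q,p)$ is $\delta(n_{-\varsigma}-n_\varsigma)$ if $q=p$ and $0$ otherwise, while $V'(q,p)$ is $\delta(n_{-\varsigma}-n_\varsigma)$ if $q=p-1$ and $0$ otherwise. There are $N$ pairs with $q=p$ and $N-1$ pairs with $q=p-1$, and $|n_{-\varsigma}-n_\varsigma|\ge1$. So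
$$\sum_{q,p}|V(q,p)-V'(q,p)|\ge(2N-1)\delta.\tag{12}$$

**Step 10.3: upper bound.** Let $\Delta=\{\iota\in E_z:\theta\iota\ne\theta'\iota\}$. By (1), (2) and (3),
$$\lambda_z(\Delta)=\operatorname{dis}(\theta_{c,i},\theta_{c,i'})(z)\le L|s_1-s_0|=L|\tau_0|\delta/|\sigma_0| .$$
With the convention that an indicator of an undefined point is $0$, we have $V(q,p)=\sum_\iota\lambda_z(\iota)1_{X_q}(\iota)\bigl(1_{\tilde e_{l_p}}(\theta\iota)-1_{\tilde e_{l_{p-1}}}(\theta\iota)\bigr)$, and similarly for $V'$. Points outside $\Delta$ contribute equally to $V$ and $V'$. By Lemma D around $t_0$, a point of $E_z$ lies in at most one $X_q$. By Lemma D around $u_0$ (the $u_p$ are monotone in $p$), each $y\in E_z$ lies in at most one set $\tilde e_{l_p}\setminus\tilde e_{l_{p-1}}$ and at most one set $\tilde e_{l_{p-1}}\setminus\tilde e_{l_p}$, so $\sum_p|1_{\tilde e_{l_p}}(y)-1_{\tilde e_{l_{p-1}}}(y)|\le2$. Apply this to $y=\theta\iota$ and $y=\theta'\iota$ (when defined; they are in $E_z$) for $\iota\in\Delta$. Each $\iota\in\Delta$ contributes at most $4\lambda_z(\iota)$, so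
$$\sum_{q,p}|V(q,p)-V'(q,p)|\le4\lambda_z(\Delta)\le4L|\tau_0|\delta/|\sigma_0|.\tag{13}$$
By (12) and (13), $2N-1\le4L|\tau_0|/|\sigma_0|$ for every $N$, a contradiction, since $L,\tau_0,\sigma_0$ do not depend on $N$. So $\sigma_0=0$.

## 11. Few jump positions, many disjoint ranges

We now let $c$ vary and reach the contradiction. The numbers $\tau_0,\upsilon_0,j$ depend on $c$; the numbers $s_0,t_0,K$ do not.

**Step 11.1: counting jump positions.** By Section 10 and (11), for each $c\in\{1,\dots,b-1\}$ the number $u(c)$ belongs to
$$\mathcal U=\{u\in[0,1]:\ n+\tau t_0+\upsilon u=0\text{ for some }n,\tau,\upsilon\in\mathbb Z,\ 1\le|\tau|\le K,\ 1\le\upsilon\le K\}.$$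
For given $\tau,\upsilon$ there are exactly $\upsilon$ possible $n$, as $-n=\tau t_0+\upsilon u$ lies in $[\tau t_0,\tau t_0+\upsilon]$, an interval of length $\upsilon$ with irrational endpoints. So
$$\operatorname{card}\mathcal U\le2K\sum_{\upsilon\le K}\upsilon=K^2(K+1).$$
Hence some $u^*\in\mathcal U$ equals $u(c)$ for all $c$ in a set $C$ with
$$\operatorname{card}C\ge\frac{b-1}{K^2(K+1)}=\frac{K^3(K+1)+1}{K^2(K+1)}>K.\tag{14}$$

**Step 11.2: each $c\in C$ needs its own mass near $u^*$.** Let $\delta>0$ be small and $\eta=\delta/(2K)$. Take distinct $i,k,k',l,l'\in H'$ and $z\in Z_{H'}$ with $z_i=s_0$, $z_k=t_0-\delta$, $z_{k'}=t_0+\delta$, $z_l=u^*-\eta$, $z_{l'}=u^*+\eta$, and $0$ elsewhere. Let $c\in C$, with its own $\tau_0,\upsilon_0,j$, and $|u-u^*|\le\eta$. The zero of $h(s_0,\cdot,u)$ is $t_0-\frac{\upsilon_0}{\tau_0}(u-u^*)$, which by (11) is within $K\eta=\delta/2$ of $t_0$. So $(s_0,t_0-\delta,t_0+\delta,u)$ is in the region of Step 9.7 for all these $u$, and by (11)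
$$|F^c(s_0,t_0-\delta,t_0+\delta,u^*+\eta)-F^c(s_0,t_0-\delta,t_0+\delta,u^*-\eta)|=2\eta|j|\upsilon_0\ge2\eta.\tag{15}$$
In a finite model containing the elements concerned put
$$Y_c=\tilde\theta_{c,i}\bigl((\tilde e_{k'}\setminus\tilde e_k)\cap\tilde A_{0,i}\bigr)\cap(\tilde e_l\triangle\tilde e_{l'}).$$
The two values of $F^c$ in (15) are the measures of the sets of points of $(\tilde e_{k'}\setminus\tilde e_k)\cap\tilde A_{0,i}$ that $\tilde\theta_{c,i}$ maps into $\tilde e_{l'}$ and into $\tilde e_l$. The symmetric difference of these two sets is mapped bijectively onto $Y_c$. By invariance $\lambda_z(Y_c)$ is at least the left-hand side of (15), so $\lambda_z(Y_c)\ge2\eta$.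

**Step 11.3: there is not enough room.** The $Y_c$ are pairwise disjoint, as $Y_c\subseteq\tilde A_{c,i}$ and the $A_{c,i}$ are orthogonal. All of them lie in $\tilde e_l\triangle\tilde e_{l'}$. Hence, by (3),
$$2\eta\operatorname{card}C\le\lambda_z(\tilde e_l\triangle\tilde e_{l'})=g(u^*-\eta,u^*+\eta)\le2K\eta .$$
So $\operatorname{card}C\le K$, which contradicts (14). This proves Theorem 1. $\blacksquare$

## 12. Cardinal bounds and the unbounded version $\mathcal G_I^+$

**Proof of Theorem 2.** By (ii), every MV-algebra of cardinality at most $\aleph_1$ is $\operatorname{Int}S$ for some locally matricial Foulis monoid $S$. So $\mathfrak m\ge\aleph_2$. Let $\lambda>2^{\aleph_0}$ and $\operatorname{card}I=\lambda$. Then $\operatorname{card}A_I=\lambda$ by Section 2, and $A_I$ is not of the form $\operatorname{Int}S$ with $S$ a locally matricial Foulis monoid, by Theorem 1. With $\lambda=(2^{\aleph_0})^+$ we get $\mathfrak m\le(2^{\aleph_0})^+$. Under CH the two bounds agree, so $\mathfrak m=\aleph_2$. If ZFC is consistent, so is ZFC with CH, and there (ii) fails with $\aleph_2$ in place of $\aleph_1$; so ZFC does not prove (ii) with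 a larger bound. $\square$

The proof does not settle what happens for cardinals $\lambda$ with $\aleph_2\le\lambda\le2^{\aleph_0}$ when CH fails.

**Proof of Corollary 3.** Suppose that $S$ is locally matricial and $\operatorname{Int}S\cong\mathcal G_I^+$; write $|x|$ as before. The plan is to cut $S$ down to a corner with type monoid $A_I$. Fact (a) of Section 3 holds in $S$ for $f\le|p|$ in $\mathcal G_I^+$, with the same proof.

**Step 12.1: the corner is locally matricial.** Take an idempotent $e$ of class $1$. The idempotents of $eSe$ are those below $e$, and they form a Boolean algebra. If $x,y\in eSe$ are orthogonal, then $e(x\oplus y)e\le x\oplus y$ is an upper bound of $exe=x$ and $eye=y$, so it equals $x\oplus y$, which thus lies in $eSe$. So $eSe$ is a Boolean inverse monoid, with joins as in $S$. It is the directed union of the additive subsemigroups $eTe$, for $T\ni e$ in the given family. Each $eTe$ is matricial, since cutting $\prod_v\mathfrak I(E_v)$ by an idempotent, that is, by subsets $E'_v\subseteq E_v$, gives $\prod_v\mathfrak I(E'_v)$. So $eSe$ is locally matricial.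

**Step 12.2: its type monoid is $A_I$.** Every element of $S$ with domain and range below $e$ lies in $eSe$. So for elements of $eSe$ the relation $\mathcal D$ is the same in $eSe$ and in $S$, and $\operatorname{Int}(eSe)$ embeds as a set in $\operatorname{Int}S$. Its image is $\{f:f\le1\}=A_I$: for $x\in eSe$ we have $|x|=|\mathbf d(x)|\le|e|=1$, and (a) with $p=e$ gives every $f\le1$. It remains to compare the partial sums. If $x',y'\in eSe$ are orthogonal, then $|x'|+|y'|=|x'\oplus y'|\le1$. Conversely, if $f+h\le1$, then (a) gives an idempotent $q\le e$ with $|q|=f+h$ and an idempotent $q_1\le q$ with $|q_1|=f$. Since $|q_1|+|q\setminus q_1|=f+h$, cancellation gives $|q\setminus q_1|=h$. So $[q_1]+[q\setminus q_1]$ is defined in $\operatorname{Int}(eSe)$ and has value $f+h$. Thus $\operatorname{Int}(eSe)\cong A_I$ with $eSe$ locally matricial, which contradicts Theorem 1. $\square$
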